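# Gaussian tails of a Maxwellian gas: how one shell of the Laplace transform decides a weighted $L^2$ norm

## 1. The Laplace transform under the splitting $|\xi|^2=|\xi^+|^2+|\xi^-|^2$

Let $b\ge 0$ be a function on $[-1,1]$ that vanishes on $[-1,0)$ and satisfies $\int_{S^2}b(n\cdot e)\,dn=1$ for a unit vector $e$ (the value does not depend on $e$). For $\xi\in\mathbb R^3\setminus\{0\}$, $\hat\xi=\xi/|\xi|$ and $n\in S^2$ put
$$\xi^{\pm}=\tfrac12(\xi\pm|\xi|n),\qquad s^2=s^2(n,\xi)=\frac{1-n\cdot\hat\xi}{2}. \tag{1}$$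
Expanding the square gives $|\xi^\pm|^2=\frac14\big(2|\xi|^2\pm2|\xi|^2\,n\cdot\hat\xi\big)$, so
$$|\xi^-|^2=s^2|\xi|^2,\qquad |\xi^+|^2=(1-s^2)|\xi|^2,\qquad |\xi^+|^2+|\xi^-|^2=|\xi|^2, \tag{2}$$
and $s^2\in[0,\frac12]$ wherever $b(n\cdot\hat\xi)\neq0$. If $n\perp\xi$, for example, both pieces have length $|\xi|/\sqrt2$; if $n=\hat\xi$, then $\xi^+=\xi$ and $\xi^-=0$.

The object of these notes is the quadratic operation
$$\mathcal T[G](\xi)=\int_{S^2}b(n\cdot\hat\xi)\,G(\xi^+)\,G(\xi^-)\,dn \tag{3}$$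
on functions $G:\mathbb R^3\to[0,\infty]$. By (2) and $\int b=1$, **every Gaussian is a fixed point**: $G(\xi)=e^{\lambda|\xi|^2}$ gives $\mathcal T[G]=G$ for each $\lambda$.

Now let $f(v,t)$ be the velocity density of the gas described in Section 2, and let $F(t,\xi)=\int_{\mathbb R^3} e^{\xi\cdot v}f(v,t)\,dv\in(0,\infty]$ be its Laplace transform. We shall prove in Section 3 that
$$F(t,\xi)=e^{-t}F(0,\xi)+\int_0^te^{-(t-s)}\,\mathcal T[F(s,\cdot)](\xi)\,ds. \tag{4}$$

This identity can be read in two directions. From above: if $F(0,\cdot)\le e^{\lambda|\xi|^2}$ everywhere, the same holds at all times, since Gaussians are fixed points. From below: suppose $F(0,\cdot)$ exceeds $e^{\lambda X}$ by a large enough factor on *one bounded shell* $\delta X\le|\xi|^2\le X$. Every longer $\xi$ can be split, repeatedly, into pieces that land in the shell, so the excess should be passed on to arbitrarily large $\xi$. We shall see that at every positive time $F$ is then bounded below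 by a Gaussian for *all* $|\xi|^2\ge\delta X$.

This is meant for weighted $L^2$ norms. If $\int f^2e^{r|v|^2/2}dv<\infty$, Cauchy–Schwarz forces $F(\xi)\le Ce^{|\xi|^2/r}$. A lower bound for $F$ by a steeper Gaussian therefore makes the weighted norm infinite. A datum of compact support has $F(0,\xi)\le e^{R|\xi|}$, which is far below any Gaussian at infinity, but it may be large on a shell.

How much of the $b$-mass is usable in this splitting is measured by
$$\varepsilon_\delta=\int_{s^2<\delta}b(n\cdot\hat\xi)\,dn ,$$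
which is independent of $\xi$ and tends to $0$ as $\delta\to0$, because $b$ is integrable and the set $\{s^2<\delta\}$ shrinks to a point. We fix once and for all $\delta_b\in(0,\frac12)$ with $\varepsilon_{\delta_b}\le\frac12$. For instance, if $b=\frac1{2\pi}$ on $[0,1]$, then $n\cdot\hat\xi$ is uniform on $[0,1]$, so $s^2$ is uniform on $[0,\frac12]$, $\varepsilon_\delta=2\delta$, and $\delta_b=\frac14$ will do.

## 2. Boltzmann's equation for Maxwellian molecules and the norm $I_r$

The spatially homogeneous Boltzmann equation is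
$$\partial_tf(v,t)=Q(f,f)(v,t),\qquad f(\cdot,0)=f_0, \tag{5}$$
$$Q(f,f)(v)=\int_{\mathbb R^3}\int_{S^2}b\Big(n\cdot\tfrac{v-w}{|v-w|}\Big)\big[f(v')f(w')-f(v)f(w)\big]\,dn\,dw,$$
$$v'=\tfrac{v+w}2+\tfrac{|v-w|}2n,\qquad w'=\tfrac{v+w}2-\tfrac{|v-w|}2n. \tag{6}$$
A pair with velocities $v',w'$ collides and leaves with $v,w$; momentum and energy are conserved, $|v'|^2+|w'|^2=|v|^2+|w|^2$. The kernel $b\ge0$ depends only on the scattering angle (Maxwellian molecules) and is integrable on $S^2$ (angular cutoff). We assume that $b$ is not a.e. zero: if $b=0$ a.e., then there are no collisions and $f\equiv f_0$.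

For a probability density $f_0$ of finite energy, (5) has a unique nonnegative solution, and it conserves mass, momentum and energy. Throughout, $f_0$ has mean $\int vf_0\,dv=0$ and temperature $1$, that is, $\int|v|^2f_0\,dv=3$. The equilibrium is $M(v)=(2\pi)^{-3/2}e^{-|v|^2/2}$. Two facts are taken as known.

* (i) For each $k$, $\int|v|^kf(v,t)\,dv$ is bounded uniformly in time in terms of its initial value, when that is finite. (We shall not need it.)
* (ii) If $\int|v|^{2n}f_0\,dv+\int|\xi|^{2n}|\widehat{f_0}(\xi)|^2d\xi$ is finite for suitable $n$, then $\|f(\cdot,t)-M\|_{L^1}\to0$ exponentially fast.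

Put
$$I_r(t)=\int_{\mathbb R^3}f(v,t)^2M^{-r}(v)\,dv .$$
In words, the problem is this. Start with a bounded density of velocities that has a maximal speed, so that $I_r(0)<\infty$ for every $r$. Must the solution keep a bounded Gaussian-weighted $L^2$ norm for all time, for at least one weight between $M^{-1/2}$ and $M^{-1}$? Precisely: does every bounded, compactly supported $f_0$ with mean $0$ and temperature $1$ admit $r\in(\frac12,1)$ and $C<\infty$ with
$$\sup_{t>0}\int_{\mathbb R^3}|f(v,t)|^2M^{-r}(v)\,dv<C\ ? \tag{7}$$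
The problem comes from "Propagation of Smoothness and the Rate of Exponential Convergence to Equilibrium for a Spatially Homogeneous Maxwellian Gas" (doi:10.1007/s002200050511), where the bound carries the number (1.13).

**The answer is no**, for every such kernel. If $\int_{S^2}b\,dn=\beta$, then $f(v,t/\beta)$ solves the equation with kernel $b/\beta$; this rescaling of time does not affect suprema over $t>0$, so we normalize $\int_{S^2}b\,dn=1$. The number $\delta_b$ of Section 1 refers to the folded kernel of Section 3.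

**Theorem A (disproof).** There is $\delta\in(0,\frac12)$, depending only on $b$, such that for every $R\ge32/\delta^2$ there is a bounded (even $C_c^\infty$) radial probability density $f_0$ supported in $\{|v|\le R\}$, with mean $0$ and temperature $1$, satisfying
$$I_r(t)=\infty\quad\text{whenever } r>\frac{512\log R}{\delta R^2}\ \text{ and }\ 1-e^{-t}\ge R^{-\delta/4}.$$
Choosing $R$ with $512\log R/(\delta R^2)<\frac12$ gives one $f_0$ for which (7) fails for every $r\in(\frac12,1)$; indeed $I_r(t)=\infty$ for all $r\ge\frac12$ and all sufficiently large finite $t$.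

**Theorem B (classification).** Let $f_0$ be a bounded, compactly supported probability density with mean $0$ and temperature $1$. Then $\lambda(t)=\sup_{\xi\ne0}|\xi|^{-2}\log F(t,\xi)$ is finite and nonincreasing, and $\lambda_\infty=\lim_{t\to\infty}\lambda(t)\in[\frac12,\lambda(0)]$. With $r_c:=1/\lambda_\infty\in(0,2]$:

* if $0<r<r_c$, then $\sup_{t>0}I_r(t)<\infty$ and $\int|f-M|^2M^{-r}dv\to0$ as $t\to\infty$;
* if $r>r_c$, then $\sup_{t\ge t_0}I_r(t)=\infty$ for every $t_0$.

In particular, (7) holds for some $r\in(\frac12,1)$ if and only if $\lambda_\infty<2$.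

**Theorem C (support radius).** Let $f_0$ be as in Theorem B with support in $\{|v|\le R\}$. Then $r_c\ge2/R^2$, and if $R\le2$ then (7) holds for some $r\in(\frac12,1)$. If $R\ge3$, then $r_c\ge\log R/R^2$. This order is optimal: for $R\ge32/\delta^2$, with the $\delta$ of Theorem A,
$$\frac{\log R}{R^2}\le\inf_{f_0}r_c(f_0)\le\frac{512}\delta\,\frac{\log R}{R^2}.$$

To see the size of the numbers, take the constant kernel, with $\delta=\frac14$. Then $R=512$ is allowed, and $512\log R/(\delta R^2)=\frac{\log 512}{128}<\frac1{20}$. The time condition is $1-e^{-t}\ge512^{-1/16}=2^{-9/16}\approx0.677$, which holds for $t\ge1.2$ since $1-e^{-1.2}\approx0.699$.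

## 3. Folding the kernel, the mild form, and Bobylev's identity

**Step 3.1 (folding).** *This step arranges that $b$ lives on $[0,1]$, as in Section 1.* Replacing $n$ by $-n$ exchanges $v'$ and $w'$, and $f(v')f(w')$ does not change. So $Q(f,f)$ is unchanged if $b(z)$ is replaced by $(b(z)+b(-z))1_{z\ge0}$, and $\int b\,dn=1$ still holds. From now on $b(z)=0$ for $z<0$. Put
$$Q^+(g_1,g_2)(v)=\int\!\!\int b(n\cdot k)\,g_1(v')g_2(w')\,dn\,dw,\qquad k=\tfrac{v-w}{|v-w|}.$$
Since $f$ has mass $1$ and $\int b=1$, the loss term of (5) is $f(v)$, and (5) reads $\partial_tf=Q^+(f,f)-f$.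

**Step 3.2 (the collision involution).** *This step gives the change of variables behind everything else.* In the coordinates $c=\frac{v+w}2$, $v-w=\rho k$, the measure $dv\,dw\,dn$ is $dc\,\rho^2d\rho\,dk\,dn$, and $v'-w'=\rho n$. So $(v,w,n)\mapsto(v',w',k)$ is the map $(c,\rho,k,n)\mapsto(c,\rho,n,k)$: a measure-preserving involution that preserves $n\cdot k$. Hence, for nonnegative $g_1,g_2$ and $\Psi\ge0$ (or whenever the integrals converge absolutely),
$$\int Q^+(g_1,g_2)\Psi\,dv=\int\!\!\int\!\!\int b(n\cdot k)\,g_1(v)g_2(w)\,\Psi(v')\,dn\,dv\,dw .$$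
With $\Psi=1$ we get $\|Q^+(g_1,g_2)\|_1\le\|g_1\|_1\|g_2\|_1$, with equality for nonnegative functions.

**Step 3.3 (mild form and iteration).** *This step produces $f$ as a monotone limit, so that bounds can be proved by induction.* The solution $f\in C([0,\infty);L^1)$ satisfies, for $0\le t_0\le t$,
$$f(t)=e^{-(t-t_0)}f(t_0)+\int_{t_0}^te^{-(t-s)}Q^+(f,f)(s)\,ds, \tag{8}$$
$$\text{hence}\qquad f(t)\ge e^{-(t-t_0)}f(t_0). \tag{9}$$
Let $f^{(0)}=0$ and
$$f^{(n+1)}(t)=e^{-t}f_0+\int_0^te^{-(t-s)}Q^+(f^{(n)},f^{(n)})(s)\,ds. \tag{10}$$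
Since $Q^+$ is monotone on nonnegative functions, induction gives $0\le f^{(n)}\le f^{(n+1)}$. The masses are at most $1$, because $e^{-t}+\int_0^te^{-(t-s)}ds=1$. By monotone convergence the limit $\tilde f$ solves (8) with $t_0=0$. Its mass satisfies $m(t)=e^{-t}+\int_0^te^{-(t-s)}m(s)^2ds$, that is, $m'=m^2-m$ with $m(0)=1$, so $m\equiv1$. Now $f$ and $\tilde f$ both have mass $1$ and solve (8), and $Q^+(f,f)-Q^+(\tilde f,\tilde f)=Q^+(f-\tilde f,f)+Q^+(\tilde f,f-\tilde f)$. Hence $\|f(t)-\tilde f(t)\|_1\le2\int_0^te^{-(t-s)}\|f(s)-\tilde f(s)\|_1ds$, and Gronwall's lemma gives $f=\tilde f$. Thus $f^{(n)}\uparrow f$. The iteration may be restarted at any $t_0$ with $f(t_0)$ in place of $f_0$.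

**Step 3.4 (Bobylev's identity).** *This step turns $Q^+$ into the operation (3).* For bounded $\varphi$ on $[-1,1]$ and unit vectors $k,\hat\xi$,
$$\int b(n\cdot k)\varphi(n\cdot\hat\xi)\,dn=\int b(n\cdot\hat\xi)\varphi(n\cdot k)\,dn,$$
since a reflection exchanges $k$ and $\hat\xi$. Let $g_i\ge0$ and $G_i(\xi)=\int e^{\xi\cdot v}g_i\,dv\in[0,\infty]$. Take $\Psi=e^{\xi\cdot v}$ in Step 3.2, and apply the exchange with $\varphi(z)=e^{|v-w||\xi|z/2}$:
$$\int Q^+(g_1,g_2)e^{\xi\cdot v}dv=\int\!\!\int g_1(v)g_2(w)\,e^{\xi\cdot\frac{v+w}2}\int b(n\cdot\hat\xi)\,e^{|\xi|\,n\cdot\frac{v-w}2}\,dn\,dv\,dw .$$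
Since $v\cdot\xi^++w\cdot\xi^-=\xi\cdot\frac{v+w}2+|\xi|\,n\cdot\frac{v-w}2$, Tonelli gives
$$\int Q^+(g_1,g_2)e^{\xi\cdot v}dv=\int b(n\cdot\hat\xi)\,G_1(\xi^+)G_2(\xi^-)\,dn. \tag{11}$$
The same computation with $e^{-i\xi\cdot v}$ and Fubini gives, for $g_i\in L^1$ and $\hat g(\xi)=\int e^{-i\xi\cdot v}g\,dv$,
$$\widehat{Q^+(g_1,g_2)}=B(\hat g_1,\hat g_2),\qquad B(a,c)(\xi)=\int b(n\cdot\hat\xi)\,a(\xi^+)c(\xi^-)\,dn. \tag{12}$$
Multiplying (8) with $t_0=0$ by $e^{\xi\cdot v}$, integrating, and using (11) proves (4).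

**Step 3.5 (the weighted norm controls $F$).** *This step is the test by which $I_r$ will be shown infinite.* We have $\int e^{2\xi\cdot v}M^r\,dv=c_re^{2|\xi|^2/r}$ with $c_r=(2\pi)^{-3r/2}(2\pi/r)^{3/2}$. Writing $fe^{\xi\cdot v}=(fM^{-r/2})(M^{r/2}e^{\xi\cdot v})$, Cauchy–Schwarz gives
$$F(t,\xi)\le\big(c_rI_r(t)\big)^{1/2}e^{|\xi|^2/r}. \tag{13}$$

## 4. The Maxwellian, the uniform ball, and growing supports

**The equilibrium.** For $f=M$ we have $F(\xi)=e^{|\xi|^2/2}$, so $\sup|\xi|^{-2}\log F=\frac12$. Also $I_r=\int M^{2-r}dv$ is finite exactly for $r<2$. So $r=2$ is a natural ceiling, in agreement with $r_c\le2$.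

**The uniform ball.** Let $f_0$ be uniform on $\{|v|\le\sqrt5\}$. Then $\int|v|^2f_0=\frac35\cdot5=3$, so the datum is admissible. A component $V=v\cdot e$ has density $\frac3{4\sqrt5}(1-u^2/5)$ on $[-\sqrt5,\sqrt5]$, so its odd moments vanish and
$$a_k:=EV^{2k}=\frac{3\cdot5^k}{(2k+1)(2k+3)},\qquad \frac{a_{k+1}}{a_k}=\frac{5(2k+1)}{2k+5}\le2k+1 .$$
Since $a_0=1$, we get $a_k\le1\cdot3\cdots(2k-1)=\frac{(2k)!}{2^kk!}$, and therefore
$$F(0,\xi)=\sum_k\frac{a_k|\xi|^{2k}}{(2k)!}\le\sum_k\frac{|\xi|^{2k}}{2^kk!}=e^{|\xi|^2/2}.$$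
By the upper reading of (4) (proved as Lemma 1 below), $F(t,\xi)\le e^{|\xi|^2/2}$ for all $t$. So $\lambda(t)\equiv\frac12$, and Theorem B will give $r_c=2$: for this gas $I_r$ stays bounded for every $r<2$, and (7) holds.

**Supports grow.** If $f_0$ lives in $\{|v|\le R\}$, then $f^{(n)}$ lives in $\{|v|\le2^{(n-1)/2}R\}$ for $n\ge1$. Indeed $Q^+(f^{(n)},f^{(n)})(v)\ne0$ requires velocities $v',w'$ in the support of $f^{(n)}$, and $|v|^2\le|v'|^2+|w'|^2\le2\cdot2^{n-1}R^2$. The bound on the support is lost in the limit $n\to\infty$. So compact support must be used through some quantity that collisions respect.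

## 5. The direct $L^2$ estimate and the barrier $r\lambda(0)<1$

The sensible attempt to prove (7) is to bound $\|fW\|_2$ with $W=e^{q|v|^2}$, $q=r/4$, directly from the mild equation; note $I_r=(2\pi)^{3r/2}\|fW\|_2^2$. It needs two ingredients, Gaussian moments and a bilinear inequality. Both are correct, both will be used again in Section 8, and they show exactly where the attempt stops. Here $f_0$ is as in Theorem B, with support in $\{|v|\le R\}$.

**Lemma 1 (exponential moments).** The function $\lambda(t)=\sup_{\xi\neq0}|\xi|^{-2}\log F(t,\xi)$ is finite, nonincreasing, and at least $\frac12$; also $\lambda(0)\le R^2/2$. If $q>0$ and $4q\lambda(t_1)<1$, then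
$$\int f(v,t)e^{q|v|^2}dv\le(1-4q\lambda(t_1))^{-3/2}\qquad(t\ge t_1). \tag{14}$$

*Proof.* Hoeffding's lemma says $Ee^{sV}\le e^{s^2(b_1-a_1)^2/8}$ for a mean-zero variable $V\in[a_1,b_1]$. With $V=v\cdot\hat\xi\in[-R,R]$ and $s=|\xi|$, it gives $F(0,\xi)\le e^{R^2|\xi|^2/2}$.

For monotonicity, let $F(t_0,\xi)\le e^{\lambda|\xi|^2}$ for all $\xi$. Let $F^{(n)}$ be the Laplace transform of the iterate (10) restarted at $t_0$. If $F^{(n)}\le e^{\lambda|\xi|^2}$, then by (11) and (2)
$$F^{(n+1)}(t,\xi)\le e^{-(t-t_0)}e^{\lambda|\xi|^2}+\int_{t_0}^te^{-(t-s)}\int b\,e^{\lambda|\xi^+|^2+\lambda|\xi^-|^2}\,dn\,ds=e^{\lambda|\xi|^2}.$$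
Letting $n\to\infty$ by monotone convergence, $F(t,\xi)\le e^{\lambda|\xi|^2}$ for $t\ge t_0$. So $\lambda(t)\le\lambda(t_0)$.

In particular $F(t,\cdot)$ is finite everywhere. Since $e^{N|v|}\le\sum_{\sigma\in\{\pm1\}^3}e^{N\sigma\cdot v}$, all $\int e^{N|v|}f\,dv$ are finite and we may expand at $0$: $F(t,\xi)=1+\frac12\xi\cdot P\xi+o(|\xi|^2)$, where $P$ is the matrix of second moments and $\operatorname{tr}P=3$. The largest eigenvalue of $P$ is at least $1$; letting $\xi\to0$ along its eigenvector gives $\lambda(t)\ge\frac12$.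

Finally $e^{q|v|^2}=(4\pi q)^{-3/2}\int e^{\xi\cdot v-|\xi|^2/(4q)}d\xi$. Integrate this against $f(t)$, $t\ge t_1$, and use $F(t,\xi)\le e^{\lambda(t_1)|\xi|^2}$: the result is at most $(4\pi q)^{-3/2}\big(\pi/(\tfrac1{4q}-\lambda(t_1))\big)^{3/2}=(1-4q\lambda(t_1))^{-3/2}$. $\square$

For $M$ itself, $\lambda=\frac12$ and $\int Me^{q|v|^2}dv=(1-2q)^{-3/2}$, so (14) is an equality there.

For the second ingredient, let $\delta\in(0,\frac12]$ be arbitrary, and split $B=B_{<\delta}+B_{\ge\delta}$ according to $s^2<\delta$ or $s^2\ge\delta$. Split $Q^+=Q^+_{<\delta}+Q^+_{\ge\delta}$ in the same way, with $\frac{1-n\cdot k}2$ in place of $s^2$; identity (12) holds for each part, applied with the truncated kernel.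

**Lemma 2 (bilinear estimates).** One has
$$\|B(a,c)\|_2\le2\|a\|_2\|c\|_\infty,\quad\|B_{<\delta}(a,c)\|_2\le2\varepsilon_\delta\|a\|_2\|c\|_\infty,\quad\|B_{\ge\delta}(a,c)\|_2\le\delta^{-3/4}\|a\|_\infty\|c\|_2, \tag{15}$$
and, for integrable $g_1,g_2$,
$$\|Q^+(g_1,g_2)\|_2\le2\|g_1\|_2\|g_2\|_1,\quad\|Q^+_{<\delta}(g_1,g_2)\|_2\le2\varepsilon_\delta\|g_1\|_2\|g_2\|_1,\quad\|Q^+_{\ge\delta}(g_1,g_2)\|_2\le\delta^{-3/4}\|g_1\|_1\|g_2\|_2. \tag{16}$$
For $W=e^{q|v|^2}$, $q\ge0$,
$$|W\,Q^+(g_1,g_2)|\le Q^+(|g_1|W,|g_2|W), \tag{17}$$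
and likewise for the two parts of $Q^+$.

*Proof.* Fix the angle $\theta$ and write $n=\cos\theta\,\hat\xi+\sin\theta\,m$ with $m\perp\hat\xi$, $|m|=1$. When the orthonormal pair $(\hat\xi,m)$ is distributed invariantly under rotations, the directions of $\xi^+$ and $\xi^-$ are uniform on the sphere, while their lengths are $|\xi|\sqrt{1-s^2}$ and $|\xi|s$, where $s$ depends only on $\theta$. Integrating in $|\xi|$ by scaling, for $J\subset[0,\frac12]$,
$$\int\!\!\int_{s^2\in J}b\,|a(\xi^+)|^2dn\,d\xi=\|a\|_2^2\int_{s^2\in J}b\,(1-s^2)^{-3/2}dn,\qquad\int\!\!\int_{s^2\in J}b\,|c(\xi^-)|^2dn\,d\xi=\|c\|_2^2\int_{s^2\in J}b\,s^{-3}dn .$$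
By Cauchy–Schwarz in $n$, the square of the part of $B(a,c)(\xi)$ with $s^2\in J$ is at most $\|c\|_\infty^2\int_Jb\,dn\int_Jb|a(\xi^+)|^2dn$, and also at most $\|a\|_\infty^2\int_Jb\,dn\int_Jb|c(\xi^-)|^2dn$. On the support $1-s^2\ge\frac12$, so $(1-s^2)^{-3/2}\le2^{3/2}$. With $J=[0,\frac12]$ and with $J=[0,\delta)$ the first version gives constants $2^{3/4}$ and $2^{3/4}\varepsilon_\delta$. With $J=[\delta,\frac12]$ the second version gives $\delta^{-3/4}$. This is (15). Then (16) follows from (12), Plancherel, and $\|\hat g\|_\infty\le\|g\|_1$. For (17), energy conservation gives $W(v)\le W(v)W(w)=W(v')W(w')$. $\square$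

**Lemma 3 (local propagation).** If $C:=2\sup_{s\ge0}\|f(s)W\|_1<\infty$, then $\|f(t)W\|_2\le\|f_0W\|_2\,e^{Ct}$. For $q=0$, $C=2$.

*Proof.* Let $y_*=\|f_0W\|_2$, finite because $f_0$ is bounded with compact support, and $y_n=\|f^{(n)}W\|_2$. Since $f^{(n)}\le f$, (17), (16) and Minkowski's inequality applied to (10) give
$$y_{n+1}(t)\le e^{-t}y_*+C\int_0^te^{-(t-s)}y_n(s)\,ds .$$
If $y_n(s)\le y_*e^{Cs}$, then $y_{n+1}(t)\le y_*\big[e^{-t}+\frac C{C+1}(e^{Ct}-e^{-t})\big]=y_*\big[\frac1{C+1}e^{-t}+\frac C{C+1}e^{Ct}\big]\le y_*e^{Ct}$. Start from $y_0=0$ and let $n\to\infty$ by monotone convergence. $\square$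

**Where this stops.** With $q=r/4$, (14) bounds $\|fW\|_1$ for all time when $r\lambda(0)<1$, and Lemma 3 then makes $I_r(t)$ finite and locally bounded. (The growth $e^{Ct}$ can be removed; Section 8 does it.) To reach some $r>\frac12$ this way one needs $\lambda(0)<2$. That is true for the uniform ball. It is not true in general. Suppose a fraction $R^{-2}$ of the particles is isotropic with speeds in $[\frac R2,R]$, the rest being slow: this uses at most one unit of the energy $3$. An isotropic $v$ makes an angle with cosine at least $\frac12$ to $\xi$ with probability $\frac14$, so $F(0,\xi)\ge\frac1{4R^2}e^{R|\xi|/4}$. At $|\xi|=\frac{16\log R}R$ this is $\frac{R^2}4\ge R$ (for $R\ge4$), hence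
$$\lambda(0)\ge\frac{\log R}{|\xi|^2}=\frac{R^2}{256\log R},$$
and the direct estimate says nothing for $r\ge256\log R/R^2$.

Is this failure real? The function $|\xi|^{-2}\log F(0,\xi)\le R/|\xi|$ is large only on a bounded set of $\xi$. Moreover, (21) below will imply $F(t,\xi)\to e^{|\xi|^2/2}$ for each fixed $\xi$, so the excess on the shell itself disappears with time. The issue is whether it has been handed on to infinitely large $\xi$ before that. The next section shows that it has.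

## 6. From a shell to all large $\xi$

Put $\tau=1-e^{-t}\in(0,1)$ and $g=e^tF$, regarded as a function of $\tau$. Multiplying (4) by $e^t$ and substituting $\sigma=1-e^{-s}$, $d\sigma=e^{-s}ds$, removes the damping:
$$g(\tau,\xi)=F(0,\xi)+\int_0^\tau\int b(n\cdot\hat\xi)\,g(\sigma,\xi^+)\,g(\sigma,\xi^-)\,dn\,d\sigma. \tag{18}$$

We look for a lower bound that (18) reproduces. Write $x=|\xi|^2$, $x_1=|\xi^+|^2$, $x_2=|\xi^-|^2$, so $x_1+x_2=x$. We use only the angles with $s^2\ge\delta_b$, which carry $b$-mass at least $\frac12$. Try first $g\ge Ke^{\lambda x}\tau^{p(x)}$ with a constant $K$. Inserted on the right of (18), it yields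
$$\tfrac12K^2e^{\lambda x}\int_0^\tau\sigma^{p(x_1)+p(x_2)}d\sigma .$$
The Gaussian reproduces itself. To reproduce the power of $\tau$ we ask $p(x_1)+p(x_2)+1=p(x)$, which $p(x)=\alpha x-1$ satisfies. The result is $\frac{K^2}{2(\alpha x-1)}e^{\lambda x}\tau^{\alpha x-1}$, and it is at least $Ke^{\lambda x}\tau^{\alpha x-1}$ only while $2(\alpha x-1)\le K$. The induction stops at $x=(1+K/2)/\alpha$: the time integration costs a factor of order $1/x$, which a constant cannot pay.

A prefactor *linear* in $x$ can. It contributes $x_1x_2$, and when $s^2\ge\delta$ both pieces are comparable to $x$, so $x_1x_2\ge\frac\delta2x^2$; dividing by $\alpha x$ leaves a multiple of $x$ again.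

**Lemma 4 (spreading).** Let $\delta=\delta_b$, $X>0$, $\lambda>0$, and suppose $F(0,\xi)\ge\frac8{\delta^2}e^{\lambda X}$ whenever $\delta X\le|\xi|^2\le X$. Put $\alpha=\frac2{\delta X}$ and $A=\frac{4\alpha}\delta=\frac8{\delta^2X}$. Then for all $t>0$ and $|\xi|^2\ge\delta X$, with $\tau=1-e^{-t}$,
$$F(t,\xi)\ge e^{-t}A|\xi|^2e^{\lambda|\xi|^2}\tau^{\alpha|\xi|^2-1}. \tag{19}$$

*Proof.* Let $G(\tau,x)=Axe^{\lambda x}\tau^{\alpha x-1}$ and $X_k=X(1-\delta)^{-k}$. We show by induction on $k$ that $g(\tau,\xi)\ge G(\tau,|\xi|^2)$ for $\delta X\le|\xi|^2\le X_k$ and all $\tau\in(0,1)$. Since $X_k\to\infty$ and $F=e^{-t}g$, this is the claim.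

**Step 6.1 (base, $k=0$).** *Here the hypothesis on the shell is used.* For $x\in[\delta X,X]$ we have $\alpha x\ge2$, so $\tau^{\alpha x-1}\le1$ and
$$G(\tau,x)\le AXe^{\lambda X}=\tfrac8{\delta^2}e^{\lambda X}\le F(0,\xi)\le g(\tau,\xi).$$

**Step 6.2 (from $k$ to $k+1$).** *Here a longer $\xi$ is split into two pieces already treated.* Let $x=|\xi|^2\in(X,X_{k+1}]$. If $s^2\ge\delta$, then (2) and $s^2\le\frac12$ give $|\xi^\pm|^2\in[\delta x,(1-\delta)x]\subset[\delta X,X_k]$, and $|\xi^+|^2|\xi^-|^2=s^2(1-s^2)x^2\ge\delta(1-\delta)x^2\ge\frac\delta2x^2$. By the induction hypothesis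
$$g(\sigma,\xi^+)g(\sigma,\xi^-)\ge A^2\tfrac\delta2x^2e^{\lambda x}\sigma^{\alpha x-2}.$$
These $n$ have $b$-mass $1-\varepsilon_\delta\ge\frac12$, and $\alpha x>\alpha X=\frac2\delta>2$. So (18) gives
$$g(\tau,\xi)\ge\int_0^\tau\tfrac12A^2\tfrac\delta2x^2e^{\lambda x}\sigma^{\alpha x-2}d\sigma=\frac{A^2\delta}4\,\frac{x^2e^{\lambda x}\tau^{\alpha x-1}}{\alpha x-1}\ge\frac{A^2\delta}{4\alpha}\,xe^{\lambda x}\tau^{\alpha x-1}=G(\tau,x),$$
the last equality because $A=4\alpha/\delta$. $\square$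

The factor $\tau^{\alpha x}=e^{-\alpha\log(1/\tau)\,x}$ is itself Gaussian in $\xi$: it lowers the rate $\lambda$ by $\alpha\log(1/\tau)$ and does nothing worse.

## 7. Rare fast particles: proof of Theorem A

Let $\delta=\delta_b$ and $R\ge32/\delta^2$; in particular $R\ge128$.

**Step 7.1 (the datum).** *We make precise the mixture of Section 5, with the right energy.* Put $\epsilon=R^{-2}$. Let $\chi$ be a bounded radial probability density supported in $\{\frac R2\le|v|\le R\}$, with energy $E=\int|v|^2\chi\le R^2$. Let $\psi$ be a bounded radial probability density supported in $\{\frac34\le|v|\le1\}$, with energy $m=\int|v|^2\psi\ge\frac9{16}$. Both may be taken $C_c^\infty$. Define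
$$f_0=(1-\epsilon)\rho^{-3}\psi(\cdot/\rho)+\epsilon\chi,\qquad\rho^2=\frac{3-\epsilon E}{(1-\epsilon)m}.$$
Since $\epsilon E\le1$, we have $2\le3-\epsilon E\le3$, so $\rho$ is well defined, and $\rho^2\le3\cdot\frac{16}{15}\cdot\frac{16}9<16$. Hence the slow part lives in $\{|v|\le4\}$, and $f_0$ is a bounded radial probability density supported in $\{|v|\le R\}$. Its mean is $0$ and its energy is $(1-\epsilon)m\rho^2+\epsilon E=3$.

**Step 7.2 (the shell).** *We verify the hypothesis of Lemma 4.* As computed in Section 5, $F(0,\xi)\ge\frac1{4R^2}e^{R|\xi|/4}$ for all $\xi$. Set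
$$X=\frac{256(\log R)^2}{\delta R^2},\qquad\lambda=\frac{\log R}X,\qquad\text{so that } e^{\lambda X}=R .$$
If $|\xi|^2\ge\delta X$, then $|\xi|\ge\frac{16\log R}R$, so $\frac R4|\xi|\ge4\log R$ and
$$F(0,\xi)\ge\frac{R^4}{4R^2}=\frac{R^2}4\ge\frac8{\delta^2}R=\frac8{\delta^2}e^{\lambda X},$$
where the second inequality is exactly $R\ge32/\delta^2$. So Lemma 4 applies.

**Step 7.3 (a Gaussian lower bound).** *We turn (19) into a clean Gaussian.* For $|\xi|^2\ge\delta X$ we have $A|\xi|^2\ge A\delta X=8/\delta>1$ and $\tau^{-1}>1$, so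
$$F(t,\xi)\ge e^{-t}\exp\Big(\big(\lambda-\tfrac2{\delta X}\log\tfrac1\tau\big)|\xi|^2\Big).$$
If $\tau=1-e^{-t}\ge R^{-\delta/4}$, then $\frac2{\delta X}\log\frac1\tau\le\frac{\log R}{2X}$, and the coefficient of $|\xi|^2$ is at least $\frac{\log R}{2X}=\frac{\delta R^2}{512\log R}=:\Lambda_R$. Hence
$$F(t,\xi)\ge e^{-t}e^{\Lambda_R|\xi|^2}\qquad(|\xi|^2\ge\delta X). \tag{20}$$

**Step 7.4 (infinite norm).** *We compare with the test (13).* If $I_r(t)<\infty$ for such a $t$, then (13) and (20) give $e^{-t}e^{\Lambda_R|\xi|^2}\le(c_rI_r(t))^{1/2}e^{|\xi|^2/r}$ for all large $|\xi|$, so $\Lambda_R\le1/r$. Therefore $I_r(t)=\infty$ whenever $r>1/\Lambda_R=\frac{512\log R}{\delta R^2}$. Since this threshold tends to $0$ as $R\to\infty$, some $R$ makes it smaller than $\frac12$. For that $R$, the single datum $f_0$ has $I_r(t)=\infty$ for all $r\ge\frac12$ and all $t$ with $1-e^{-t}\ge R^{-\delta/4}$. This proves Theorem A and answers the problem negatively. $\blacksquare$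

The factor $e^{-t}$ in (20) does not matter: it is constant in $\xi$, and only the growth as $|\xi|\to\infty$ is compared.

## 8. The critical exponent $r_c=1/\lambda_\infty$: proof of Theorem B

Let $f_0$ be as in Theorem B and $h=f-M$. The statements on $\lambda(t)$ are Lemma 1; in particular $\frac12\le\lambda_\infty\le\lambda(0)<\infty$, so $r_c\in(0,2]$. We first show convergence to $M$ in stronger and stronger senses (Steps 8.1–8.4), and then treat the two cases. Suprema and norms of $f(t)$, $h(t)$ below are lower semicontinuous in $t$, since $f\in C([0,\infty);L^1)$, hence measurable.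

**Step 8.1 ($\hat h(t,\cdot)\to0$ locally uniformly).** *Fact (ii) needs Sobolev regularity, which $f_0$ may lack; we approximate.* Let $\mathbf X$ have density $f_0$, and let $Z$ be independent of $\mathbf X$ with a $C_c^\infty$ radial density and $E|Z|^2=3$. For $\kappa>0$ put $Y=(\mathbf X+\kappa Z)/\sqrt{1+\kappa^2}$. The density $g_0$ of $Y$ is $C_c^\infty$, with mean $0$ and energy $3$. By fact (ii) its solution $g$ satisfies $\|g(t)-M\|_1\to0$.

Let $D(t)=\sup_{\xi\ne0}|\hat f-\hat g|(t,\xi)/|\xi|^2$. Since the mean is $0$ and the energy is $3$, $|\hat f-1|\le\frac32|\xi|^2$ and likewise for $\hat g$, so $D\le3$. As $|\hat f|,|\hat g|\le1$,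
$$|\hat f(\xi^+)\hat f(\xi^-)-\hat g(\xi^+)\hat g(\xi^-)|\le D\,(|\xi^+|^2+|\xi^-|^2)=D|\xi|^2 .$$
Taking Fourier transforms in (8) for $f$ and $g$ and using (12), $D(t)\le e^{-t}D(0)+\int_0^te^{-(t-s)}D(s)\,ds$. Gronwall's lemma for $e^tD(t)$ gives $D(t)\le D(0)$.

To bound $D(0)$, let $\phi(u)=e^{-iu}+iu$, so $|\phi'(u)|=|1-e^{-iu}|\le|u|$ and $|\phi(a)-\phi(c)|\le|a-c|(|a|+|c|)$. Since $E\mathbf X=EY=0$, $\hat f_0(\xi)-\hat g_0(\xi)=E[\phi(\xi\cdot\mathbf X)-\phi(\xi\cdot Y)]$, hence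
$$D(0)\le E\big[|\mathbf X-Y|\,(|\mathbf X|+|Y|)\big]\to0\qquad(\kappa\to0).$$
As $|\hat h|\le|\hat f-\hat g|+\|g-M\|_1$, we get $\limsup_{t\to\infty}\sup_{|\xi|\le N}|\hat h(t,\xi)|\le N^2D(0)$ for every $\kappa$, and the right side is arbitrarily small.

**Step 8.2 ($S(t):=\sup_\xi|\hat h(t,\xi)|\to0$).** *We must control large frequencies, where Step 8.1 says nothing; the splitting contracts them.* Let $\eta\in(0,1)$. Choose $N$ with $\hat M(\xi)=e^{-|\xi|^2/2}\le\eta/2$ for $|\xi|\ge N$. Let $\delta=\delta_b$, $\varepsilon=\varepsilon_\delta\le\frac12$, $N_1=N/\sqrt\delta$. By Step 8.1 there is $t_0$ with $|\hat f(t,\xi)|\le\eta$ for $N\le|\xi|\le N_1$ and $t\ge t_0$. Let $m(t)=\sup_{|\xi|\ge N}|\hat f(t,\xi)|$. By the Riemann–Lebesgue lemma, and because $|\hat f|<1$ off $0$ for a probability density, $m(t_0)<1$. Fix $\varrho<1$ with $\varrho\ge\max(m(t_0),\eta)$.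

Let $|\xi|\ge N_1$. If $s^2\ge\delta$, then $|\xi^-|\ge\sqrt\delta N_1=N$ and $|\xi^+|\ge N_1/\sqrt2\ge N$. If $s^2<\delta$, we still have $|\xi^+|\ge|\xi|/\sqrt2\ge N$, and $|\hat f(\xi^-)|\le1$. So $\int b|\hat f(\xi^+)\hat f(\xi^-)|dn\le(1-\varepsilon)m^2+\varepsilon m$. With (8) and (12) it follows that $m(t)\le\max(\eta,\Phi(t))$ for $t\ge t_0$, where
$$\Phi(t)=e^{-(t-t_0)}\varrho+\int_{t_0}^te^{-(t-s)}\big[(1-\varepsilon)m^2+\varepsilon m\big](s)\,ds .$$
Where $\eta<\Phi<1$ we have $m\le\Phi$, so for a.e. such $t$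
$$\Phi'\le-\Phi+(1-\varepsilon)\Phi^2+\varepsilon\Phi=-(1-\varepsilon)\Phi(1-\Phi)\le-\tfrac12\Phi(1-\Phi)<0 .$$
$\Phi$ is continuous with $\Phi(t_0)=\varrho<1$. As long as it stays above $\eta$ it decreases, so $\Phi\le\varrho$ and the rate of decrease is at least $\frac12\eta(1-\varrho)$. It reaches $\eta$ in finite time. It cannot exceed $\eta$ later: just after the last time with $\Phi\le\eta$ it would have values in $(\eta,1)$ and yet be decreasing. So $m(t)\le\eta$ for large $t$, and $\sup_{|\xi|\ge N}|\hat h|\le\frac32\eta$. Together with Step 8.1 on $|\xi|\le N$, and since $\eta$ is arbitrary, $S(t)\to0$.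

**Step 8.3 ($\|h(t)\|_2\to0$).** *We linearize around $M$ and close an $L^2$ inequality with damping.* Since $M(v')M(w')=M(v)M(w)$, we have $Q^+(M,M)=M$; subtracting from (8) the same identity for $M$,
$$h(t)=e^{-(t-t_0)}h(t_0)+\int_{t_0}^te^{-(t-s)}\big[Q^+(h,h)+Q^+(h,M)+Q^+(M,h)\big](s)\,ds. \tag{22}$$
By (15) and $\|\hat M\|_\infty=1$,
$$\|B(\hat h,\hat h)\|_2\le2S\|\hat h\|_2,\quad\|B(\hat M,\hat h)\|_2\le2S\|\hat M\|_2,\quad\|B(\hat h,\hat M)\|_2\le2\varepsilon_\delta\|\hat h\|_2+\delta^{-3/4}S\|\hat M\|_2,$$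
the last by splitting $B$ into its two parts. The splitting is what makes the linear term small. Fix $\delta$ with $2\varepsilon_\delta\le\frac14$ and $t_0$ with $2S(t)\le\frac14$ for $t\ge t_0$. Then $y=\|\hat h\|_2$, which is locally bounded by Lemma 3 with $q=0$, satisfies, with $C=(2+\delta^{-3/4})\|\hat M\|_2$,
$$y(t)\le\mathcal Z(t):=e^{-(t-t_0)}y(t_0)+\int_{t_0}^te^{-(t-s)}\big[\tfrac12y(s)+CS(s)\big]ds,\qquad \mathcal Z'\le-\tfrac12\mathcal Z+CS\ \text{ a.e.} \tag{23}$$
Since $S\to0$, $\mathcal Z\to0$, so $\|h\|_2=(2\pi)^{-3/2}y\to0$.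

**Step 8.4 (weighted $L^1$ convergence).** *We upgrade to $L^1$ with a Gaussian weight.* Let $q\ge0$ with $4q\lambda(t_1)<1$ for some $t_1$, and $W=e^{q|v|^2}$. We claim
$$\|h(t)W\|_1\to0\qquad(t\to\infty). \tag{21}$$
Pick $q'>q$ with $4q'\lambda(t_1)<1$; as $\lambda\ge\frac12$, $q'<\frac12$. By (14) and $\int Me^{q'|v|^2}<\infty$, $\int|h|e^{q'|v|^2}dv\le C'$ for $t\ge t_1$. With $B_\varsigma=\{|v|\le\varsigma\}$, Cauchy–Schwarz inside and comparison of weights outside give
$$\|hW\|_1\le e^{q\varsigma^2}|B_\varsigma|^{1/2}\|h\|_2+C'e^{-(q'-q)\varsigma^2}.$$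
Let $t\to\infty$, then $\varsigma\to\infty$. (Taking $q>0$ small, (21) implies $F(t,\xi)\to e^{|\xi|^2/2}$ for each fixed $\xi$, as announced in Section 5.)

**Step 8.5 (the case $r<r_c$).** *We run the direct estimate of Section 5, started from the late time when $r\lambda(t_1)<1$, and use the damping to remove its exponential growth.* Let $q=r/4$, $W=e^{q|v|^2}$, so $I_r=(2\pi)^{3r/2}\|fW\|_2^2$. Since $r\lambda_\infty<1$, there is $t_1$ with $r\lambda(t_1)=4q\lambda(t_1)<1$; as $\lambda\ge\frac12$, $q<\frac12$ and $MW\in L^1\cap L^2$. By (14), $\|f(t)W\|_1$ is bounded for $t\ge t_1$. For $t\le t_1$, (9) gives $f(t)\le e^{t_1-t}f(t_1)$, so $\|f(t)W\|_1\le e^{t_1}\|f(t_1)W\|_1$. Hence Lemma 3 applies, and $\|f(t)W\|_2$ is locally bounded.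

Let $k=hW$. By (17) and (16), applied to (22) with $Q^+(h,M)$ split into its two parts, the weighted integrand has $L^2$ norm at most
$$2\|k\|_2\|k\|_1+2\varepsilon_\delta\|k\|_2\|MW\|_1+\delta^{-3/4}\|k\|_1\|MW\|_2+2\|MW\|_2\|k\|_1 .$$
Fix $\delta$ with $2\varepsilon_\delta\|MW\|_1\le\frac14$. By (21) there is $t_2$ with $2\|k(t)\|_1\le\frac14$ for $t\ge t_2$. So (23) holds with $y=\|k\|_2$, $t_0=t_2$, $S$ replaced by $\|k\|_1\to0$, and $C=(2+\delta^{-3/4})\|MW\|_2$. Hence $\|k(t)\|_2\to0$, that is, $\int|f-M|^2M^{-r}dv\to0$. Together with the local bound, $\sup_{t>0}I_r(t)<\infty$.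

**Step 8.6 (the case $r>r_c$).** *We show that a bounded $I_r$ forces $\lambda_\infty\le1/r$.* First let $r\ge2$. By Step 8.3 every sequence $t_j\to\infty$ has a subsequence along which $f(t_j)\to M$ a.e., and Fatou's lemma with $\int M^{2-r}dv=\infty$ gives $I_r(t)\to\infty$.

Now let $r<2$ and suppose $\sup_{t\ge t_0}I_r(t)<\infty$. By (13), $F(t,\xi)\le C_1e^{|\xi|^2/r}$ for $t\ge t_0$. Given $\eta>0$, choose $N$ with $\log^+C_1\le\eta N^2$. Then $\log F(t,\xi)\le(\frac1r+\eta)|\xi|^2$ for $|\xi|\ge N$. For $|\xi|\le N$, the function $F(t,\xi)-e^{|\xi|^2/2}=\int e^{\xi\cdot v}h\,dv$ and its gradient vanish at $\xi=0$ (mass and mean). By Taylor's formula it is at most $e_t|\xi|^2$ with $e_t=\int|v|^2e^{N|v|}|h(v,t)|\,dv$. Since $|v|^2e^{N|v|}\le C_q e^{q|v|^2}$ with $0<q<\frac1{4\lambda(0)}$, (21) gives $e_t\to0$. So for $|\xi|\le N$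
$$\log F(t,\xi)\le\frac{|\xi|^2}2+\log\big(1+e_t|\xi|^2\big)\le\big(\tfrac12+e_t\big)|\xi|^2 .$$
Therefore $\lambda(t)\le\max(\frac12+e_t,\frac1r+\eta)$. Letting $t\to\infty$ and then $\eta\to0$, and using $\frac1r>\frac12$, we get $\lambda_\infty\le\frac1r$, that is, $r\le r_c$. So $\sup_{t\ge t_0}I_r=\infty$ for every $t_0$ when $r>r_c$.

**Step 8.7 (the criterion for (7)).** *We read off the equivalence.* If $\lambda_\infty<2$, then $r_c>\frac12$ and any $r\in(\frac12,\min(1,r_c))$ works in (7). If (7) holds with some $r\in(\frac12,1)$, Step 8.6 gives $\lambda_\infty\le1/r<2$. $\blacksquare$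

## 9. The support radius: proof of Theorem C

Since $r_c=1/\lambda_\infty\ge1/\lambda(0)$, the lower bounds on $r_c$ follow from upper bounds on $\lambda(0)$. Lemma 1 gives $\lambda(0)\le R^2/2$, so $r_c\ge2/R^2$.

**Step 9.1 ($R\le2$).** *Hoeffding gives only $\lambda(0)\le2$, and the criterion needs strict inequality.* For a unit vector $e$ let $L_e(s)=\log F(0,se)$. Then $L_e(0)=L_e'(0)=0$, and $L_e''(s)$ is the variance of the law of $v\cdot e$ tilted by $e^{s\,v\cdot e}$. This is an absolutely continuous law on $[-2,2]$, so its variance is less than $4$. By continuity on the compact set $S^2\times[0,2]$ there is $\kappa>0$ with $L_e''\le4-2\kappa$ for all $e$ and $s\in[0,2]$, hence $L_e(s)\le(2-\kappa)s^2$ there. For $s\ge2$, $L_e(s)\le2s\le s^2$. So $\lambda_\infty\le\lambda(0)\le\max(2-\kappa,1)<2$, and Theorem B applies.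

**Step 9.2 ($R\ge3$).** *We use the fixed energy to improve Hoeffding's bound by a logarithm.* Let $s=|\xi|$, let $v$ have density $f_0$, and put $V=v\cdot\hat\xi\in[-R,R]$, so $EV=0$ and $EV^2\le3$. The function $\varphi(u)=(e^u-1-u)/u^2=\int_0^1(1-\theta)e^{\theta u}d\theta$ is increasing. Hence
$$F(0,\xi)=1+s^2E[V^2\varphi(sV)]\le1+3s^2\varphi(sR),\qquad\text{so}\qquad s^{-2}\log F(0,\xi)\le3\varphi(sR).$$
Also $F(0,\xi)\le e^{sR}$ gives $s^{-2}\log F(0,\xi)\le R/s$.

* If $sR\le\log R$, the first bound gives at most $3\varphi(\log R)\le3R/(\log R)^2\le R^2/\log R$, because $R\log R\ge3\log3>3$.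
* If $sR\ge\log R$, the second gives $R/s=R^2/(sR)\le R^2/\log R$.

So $\lambda(0)\le R^2/\log R$ and $r_c\ge\log R/R^2$.

**Step 9.3 (optimal order).** *The datum of Theorem A supplies the matching upper bound.* Let $R\ge32/\delta^2$. For the datum of Section 7, $I_r(t)=\infty$ for all large $t$ when $r>\frac{512\log R}{\delta R^2}$. By Theorem B, $\sup_tI_r<\infty$ for all $r<r_c$. Hence $r_c\le\frac{512\log R}{\delta R^2}$. $\blacksquare$
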